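\title{Integer eigenvalues of Hanlon's signed adjacency matrices}

\begin{abstract}
Pairs $(U,V)$ of subsets of $\{0,1,\dots,k\}$ of sizes $a$ and $b$ are the vertices of a signed graph in which an edge shifts an element $u\in U$ and an element $v\in V$ with $u+v\le k$ by opposite amounts. Hanlon conjectured that the eigenvalues of the signed adjacency matrices $T_k(a,b)$ have the generating function $\prod_{i=0}^{k}(1+x+y+\lambda^{i+1}xy)$. We prove this for all $k\ge 0$. The matrix $T_k(a,b)$ is realized as an operator on antisymmetric polynomials that involves reduction modulo $t^{k+1}$. Replacing $t^{k+1}$ by a polynomial with distinct roots does not change the characteristic polynomial, and when the roots move far apart the matrix becomes triangular. The same method shows that $T_k(a,b)$ belongs to a commuting family of real symmetric matrices whose joint spectrum we determine exactly.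
\end{abstract}

\section{The matrices and the conjecture}\label{sec:intro}

Fix an integer $k\ge 0$. Throughout, $N=k+1$, $[0,k]=\{0,1,\dots,k\}$ and $[N]=\{1,\dots,N\}$. For a finite set $X$ of integers, $e_1(X)$ is the sum of its elements. Vector spaces are over $\mathbb C$.

\subsection*{The signed graph}
For $0\le a,b\le N$ let $\Omega_k(a,b)$ be the set of pairs $(U,V)$ of subsets of $[0,k]$ with $|U|=a$ and $|V|=b$. The \emph{weight} of $(U,V)$ is $e_1(U)+e_1(V)$, and $\Omega_k(a,b,w)$ is the set of pairs of weight $w$. A move picks an element of $U$ and an element of $V$ whose sum is at most $k$ and redistributes this sum between them. Precisely, for $(U,V),(\tilde U,\tilde V)\in\Omega_k(a,b,w)$, $u\in U$, $v\in V$ and $z\in\mathbb Z$, the triple $(u,v,z)$ is an \emph{edge} from $(U,V)$ to $(\tilde U,\tilde V)$ if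
\[
\tilde U=(U\setminus\{u\})\cup\{u+z\},\qquad \tilde V=(V\setminus\{v\})\cup\{v-z\},\qquad u+v\le k .
\]
To give the edge a sign, list $U$ in increasing order and replace $u$ by $u+z$ in this list. The entries of the new list are distinct because $|\tilde U|=a$. Let $\varepsilon(U,\tilde U)$ be the sign of the permutation that sorts the new list; it equals $(-1)^n$, where $n$ is the number of elements of $U$ strictly between $u$ and $u+z$. Define $\varepsilon(V,\tilde V)$ in the same way. The sign of the edge is $\varepsilon(U,\tilde U)\,\varepsilon(V,\tilde V)$.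

Let $T_k(a,b,w)$ be the matrix with rows and columns indexed by $\Omega_k(a,b,w)$ whose entry at $((U,V),(\tilde U,\tilde V))$ is the sum of the signs of all edges from $(U,V)$ to $(\tilde U,\tilde V)$, and let $T_k(a,b)=\bigoplus_w T_k(a,b,w)$. The edges with $z=0$ are loops of sign $+1$, so the diagonal entry at $(U,V)$ is the number of pairs $(u,v)\in U\times V$ with $u+v\le k$. If $z\neq0$, then $u$, $v$ and $z$ are determined by the two end points, so the off-diagonal entries are $0$ or $\pm1$. The matrix is symmetric: if $(u,v,z)$ is an edge from $(U,V)$ to $(\tilde U,\tilde V)$, then $(u+z,v-z,-z)$ is an edge in the opposite direction, with the same sum $u+v$ and the same elements jumped over, hence with the same sign. In particular $T_k(a,b)$ is diagonalizable, and algebraic and geometric multiplicities agree.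

Let $m_k(a,b,r)$ be the multiplicity of $r$ as an eigenvalue of $T_k(a,b)$, and put
\[
M_k(x,y,\lambda)=\sum_{a,b,r}m_k(a,b,r)\,x^ay^b\lambda^r .
\]

\subsection*{Small cases}
A symmetric integer matrix has real eigenvalues, but nothing forces them to be integers. Three examples show what happens here.

\begin{example}\label{ex:11}
Let $a=b=1$. For $w\le k$ the $w+1$ vertices $(\{u\},\{w-u\})$ are joined pairwise, and each to itself, by edges of sign $+1$. So $T_k(1,1,w)$ is the all-ones matrix of size $w+1$, with the simple eigenvalue $w+1$ and all other eigenvalues $0$. For $w>k$ there are no edges. Thus $T_k(1,1)$ has the simple eigenvalues $1,\dots,N$, and the eigenvalue $0$ with multiplicity $N^2-N$.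
\end{example}

\begin{example}\label{ex:full}
Let $a=N$. Then $U=\tilde U=[0,k]$, so all edges are loops and $T_k(N,b)$ is diagonal. Each $v\in V$ has $N-v$ partners $u\le k-v$, so the entry at $(U,V)$ is $e_1(B)$ with $B=\{N-v:v\in V\}$. The eigenvalues are the sums $e_1(B)$ over the $b$-element subsets $B$ of $[N]$.
\end{example}

\begin{example}\label{ex:signs}
Let $k=3$, $a=2$, $b=1$, $w=3$. In the order $(\{0,1\},\{2\})$, $(\{0,2\},\{1\})$, $(\{0,3\},\{0\})$, $(\{1,2\},\{0\})$ of the vertices,
\[
T_3(2,1,3)=\begin{pmatrix}2&1&1&-1\\ 1&2&1&1\\ 1&1&2&0\\ -1&1&0&2\end{pmatrix}.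
\]
The sign $-1$ belongs to the edge $(u,v,z)=(0,2,2)$, in which $0$ jumps over $1$. The vectors $(1,1,1,0)$, $(-1,1,0,2)$, $(1,1,-2,0)$, $(1,-1,0,1)$ are eigenvectors with eigenvalues $4,3,1,0$. The signs matter: if $-1$ is replaced by $+1$, the matrix acts on vectors $(\alpha,\alpha,\beta,\beta)$ by $(\alpha,\beta)\mapsto(3\alpha+2\beta,\,2\alpha+2\beta)$, with eigenvalues $(5\pm\sqrt{17})/2$.
\end{example}

Examples \ref{ex:11} and \ref{ex:full} follow one rule. The size of $T_k(a,b)$ is the number of pairs $(A,B)$ of subsets of $[N]$ with $|A|=a$ and $|B|=b$; attach to $(A,B)$ the number $e_1(A\cap B)$. For $a=b=1$ this gives $i$ when $A=B=\{i\}$ and $0$ when $A\ne B$; for $a=N$ it gives $e_1(B)$. Each $i\in[N]$ lies, independently of the others, in neither set, only in $A$, only in $B$, or in both, so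
\begin{equation}\label{eq:gf}
\sum_{A,B\subseteq[N]}x^{|A|}y^{|B|}\lambda^{e_1(A\cap B)}=\prod_{i=1}^{N}\bigl(1+x+y+\lambda^{i}xy\bigr).
\end{equation}
The conjecture of Hanlon (1992), as posed in \cite{MIE}, is that this rule holds in general:
\[
M_k(x,y,\lambda)=\prod_{i=0}^{k}\bigl(1+x+y+\lambda^{i+1}xy\bigr).
\]

\begin{theorem}\label{thm:main}
For all $k\ge0$ and $0\le a,b\le N$,
\[
\det\bigl(\lambda-T_k(a,b)\bigr)=\prod_{(A,B)}\bigl(\lambda-e_1(A\cap B)\bigr),
\]
the product running over all $A,B\subseteq[N]$ with $|A|=a$, $|B|=b$. Equivalently, $M_k(x,y,\lambda)=\prod_{i=0}^{k}(1+x+y+\lambda^{i+1}xy)$.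
\end{theorem}

The two forms are equivalent by \eqref{eq:gf}, so Hanlon's conjecture holds for all $k\ge0$.

\subsection*{The method}
The formula describes $N$ independent \emph{sites} $1,\dots,N$, each occupied by $A$, by $B$, by both or by neither, but the matrix $T_k(a,b)$ shows no such sites. The proof produces them. In Section~\ref{sec:model} we write $T_k(a,b)$ as an operator on antisymmetric polynomials, in which the condition $u+v\le k$ becomes reduction modulo $t^N$. In Section~\ref{sec:deform} we replace $t^N$ by $\prod_i(t-\xi_i)$ without changing the characteristic polynomial. For distinct $\xi_i$ a polynomial is given by its values at the $\xi_i$, and these roots are the sites (Section~\ref{sec:values}). For $\xi_i=s^i$ and $s\to\infty$ the matrix becomes triangular, with the numbers $e_1(A\cap B)$ on the diagonal (Section~\ref{sec:limit}). Sections \ref{sec:family}--\ref{sec:commute} prove a stronger result, Theorem~\ref{thm:family}, which splits the eigenspaces of $T_k(a,b)$ according to the set $A\cap B$ itself.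

\section{Antisymmetric polynomials}\label{sec:model}

Sorting signs, and the rule that a move onto an occupied value is forbidden, are exactly what antisymmetrization of monomials produces. This suggests the following model.

Let $\mathcal P$ be the space of polynomials in one variable of degree at most $k$, and let $W=\mathcal P^{\otimes a}\otimes\mathcal P^{\otimes b}$ be the space of polynomials $f(x_1,\dots,x_a;y_1,\dots,y_b)$ of degree at most $k$ in each variable. A pair $(\sigma,\tau)\in S_a\times S_b$ acts on $W$ by renaming $x_p$ as $x_{\sigma(p)}$ and $y_q$ as $y_{\tau(q)}$. Let $F=F_{a,b}\subseteq W$ be the subspace of polynomials that are antisymmetric in the $x$'s and antisymmetric in the $y$'s, and let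
\[
\operatorname{Alt}=\sum_{\sigma\in S_a,\ \tau\in S_b}\operatorname{sgn}(\sigma)\operatorname{sgn}(\tau)\,(\sigma,\tau).
\]
For exponent lists $\mathbf u,\mathbf v$ write $x^{\mathbf u}y^{\mathbf v}=x_1^{u_1}\cdots x_a^{u_a}y_1^{v_1}\cdots y_b^{v_b}$. For $(U,V)\in\Omega_k(a,b)$, with $\mathbf u$ and $\mathbf v$ the increasing lists of $U$ and $V$, put $f_{U,V}=\operatorname{Alt}(x^{\mathbf u}y^{\mathbf v})$. This is a signed sum of $a!\,b!$ distinct monomials of degree equal to the weight of $(U,V)$, and different $f_{U,V}$ have no monomial in common. In an element of $F$ a monomial with a repeated $x$-exponent or a repeated $y$-exponent has coefficient $0$, and the other coefficients are determined by those at increasing lists. So the $f_{U,V}$ form a basis of $F$. Since $\operatorname{Alt}\circ(\sigma,\tau)=\operatorname{sgn}(\sigma)\operatorname{sgn}(\tau)\operatorname{Alt}$, for arbitrary lists $\mathbf u,\mathbf v$ the polynomial $\operatorname{Alt}(x^{\mathbf u}y^{\mathbf v})$ is $0$ if a list has a repetition, and otherwise it is $f_{U,V}$ times the signs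 of the two sorting permutations, where $U,V$ are the sets of entries.

A move on one pair of exponents is the operator $\Theta_0$ on $\mathcal P\otimes\mathcal P$ given by
\begin{equation}\label{eq:theta0}
\Theta_0(x^iy^j)=\sum_{\substack{i'+j'=i+j\\ i',j'\ge0}}x^{i'}y^{j'}\quad\text{if } i+j\le k,\qquad \Theta_0(x^iy^j)=0\quad\text{if } i+j>k .
\end{equation}
Let $\Theta_0^{(p,q)}$ be $\Theta_0$ acting on $W$ in the variables $x_p,y_q$, the other variables being parameters, and let $H_0=\sum_{p=1}^a\sum_{q=1}^b\Theta_0^{(p,q)}$. Conjugation by $(\sigma,\tau)$ sends $\Theta_0^{(p,q)}$ to $\Theta_0^{(\sigma(p),\tau(q))}$, so $H_0$ commutes with $S_a\times S_b$ and with $\operatorname{Alt}$, and it preserves $F$.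

\begin{lemma}\label{lem:model}
The matrix of $H_0|_F$ in the basis $f_{U,V}$ is $T_k(a,b)$.
\end{lemma}

\begin{proof}
Let $\mathbf u,\mathbf v$ be the increasing lists of $U,V$. Then $H_0f_{U,V}=\operatorname{Alt}(H_0\,x^{\mathbf u}y^{\mathbf v})$, that is,
\[
H_0f_{U,V}=\sum_{\substack{p,q\\ u_p+v_q\le k}}\ \sum_{\substack{z\\ u_p+z\ge0,\ v_q-z\ge0}}\operatorname{Alt}\bigl(x^{(u_1,\dots,u_p+z,\dots,u_a)}\,y^{(v_1,\dots,v_q-z,\dots,v_b)}\bigr).
\]
The two new exponents are nonnegative with sum at most $k$, so they lie in $[0,k]$. A summand is nonzero exactly when neither list has a repetition, that is, when $(u_p,v_q,z)$ is an edge from $(U,V)$ to some $(\tilde U,\tilde V)$, and then it equals $\varepsilon(U,\tilde U)\varepsilon(V,\tilde V)f_{\tilde U,\tilde V}$. So the matrix of $H_0|_F$ is the transpose of $T_k(a,b)$, which is symmetric.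
\end{proof}

\begin{remark}
The restriction to $F$ is essential. For $k\ge1$, $a=2$, $b=1$, the operator $H_0$ on $W$ sends $x_1+x_2$ to $2(x_1+x_2)+2y_1$ and $y_1$ to $x_1+x_2+2y_1$, so $x_1+x_2+\sqrt2\,y_1$ is an eigenvector with eigenvalue $2+\sqrt2$.
\end{remark}

\section{Changing the modulus}\label{sec:deform}

The value $\Theta_0(x^iy^j)$ depends only on $i+j$, so $\Theta_0$ factors through polynomials in one variable. Define $\delta:\mathcal P\otimes\mathcal P\to\mathbb C[t]$ and $\kappa:\mathcal P\to\mathcal P\otimes\mathcal P$ by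
\[
(\delta h)(t)=h(t,t),\qquad \kappa(g)(x,y)=\frac{xg(x)-yg(y)}{x-y}.
\]
Then $\kappa(t^m)=\sum_{i+j=m}x^iy^j$ for $0\le m\le k$. Setting $x=y=t$ gives $\delta\kappa(t^m)=(m+1)t^m$, and setting $y=0$ gives $\kappa(g)(x,0)=g(x)$. Thus
\begin{equation}\label{eq:kappa}
\delta\kappa(g)=(tg)'\quad(g\in\mathcal P),\qquad\text{and $\kappa$ is injective.}
\end{equation}
By \eqref{eq:theta0}, $\Theta_0=\kappa\rho_0\delta$, where $\rho_0:\mathbb C[t]\to\mathcal P$ deletes all terms of degree greater than $k$. This is the one place where the condition $u+v\le k$ enters, and the point is that $\rho_0$ is the remainder modulo $t^N$. The polynomial $t^N$ has $N$ roots, as many as there are sites in Theorem~\ref{thm:main}, but they all coincide. We move them apart.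

For $\xi=(\xi_1,\dots,\xi_N)\in\mathbb C^N$ let $\pi_\xi(t)=\prod_{i=1}^N(t-\xi_i)$, let $\rho_\xi:\mathbb C[t]\to\mathcal P$ be the remainder modulo $\pi_\xi$, and put
\[
\Theta_\xi=\kappa\rho_\xi\delta,\qquad H_\xi=\sum_{p=1}^a\sum_{q=1}^b\Theta_\xi^{(p,q)},
\]
where $\Theta_\xi^{(p,q)}$ is $\Theta_\xi$ acting in $x_p,y_q$. As for $\xi=0$, the operator $H_\xi$ commutes with $S_a\times S_b$ and preserves $F$.

For $a=b=1$ the spectrum can be read off. By \eqref{eq:kappa}, $\Theta_\xi\kappa(t^m)=\kappa\rho_\xi((m+1)t^m)=(m+1)\kappa(t^m)$ for $0\le m\le k$, and the image of $\Theta_\xi$ lies in the $N$-dimensional space $\kappa(\mathcal P)$. So the nonzero eigenvalues are $1,\dots,N$, whatever $\xi$ is; they are the eigenvalues of $g\mapsto(tg)'$ on $\mathcal P$. The independence of $\xi$ is a general fact, because the deformation only adds terms of lower degree.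

\begin{lemma}\label{lem:iso}
Let $\Phi$ be a polynomial with complex coefficients in noncommuting variables $X_{pq}$ $(1\le p\le a,\ 1\le q\le b)$, and let $L_\xi$ be obtained from $\Phi$ by substituting $\Theta^{(p,q)}_\xi$ for $X_{pq}$. Suppose that $L_\xi F\subseteq F$ for all $\xi$. Then $\det(\lambda-L_\xi|_F)$ does not depend on $\xi$.
\end{lemma}

\begin{proof}
Let $W_m$ be the span of the monomials of total degree $m$ in $W$, and $W_{<m}=\bigoplus_{m'<m}W_{m'}$. If $i+j\le k$, then $\rho_\xi(t^{i+j})=t^{i+j}$, so $\Theta_\xi$ and $\Theta_0$ agree on $x^iy^j$. If $i+j>k$, then $\Theta_0(x^iy^j)=0$, while $\Theta_\xi(x^iy^j)$ lies in $\kappa(\mathcal P)$ and has total degree at most $k<i+j$. Hence $\Theta_\xi^{(p,q)}=\Theta_0^{(p,q)}+R^{(p,q)}$, where $\Theta_0^{(p,q)}W_m\subseteq W_m$ and $R^{(p,q)}W_m\subseteq W_{<m}$. Expanding each product in $\Phi$, we get $L_0W_m\subseteq W_m$, and $(L_\xi-L_0)W_m\subseteq W_{<m}$ because every term of the difference contains a factor $R^{(p,q)}$. Order the homogeneous basis $f_{U,V}$ of $F$ by degree. Then the matrix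 of $L_\xi|_F$ is block triangular, and its diagonal blocks are those of the block diagonal matrix of $L_0|_F$.
\end{proof}

By Lemmas \ref{lem:model} and \ref{lem:iso},
\begin{equation}\label{eq:allxi}
\det(\lambda-H_\xi|_F)=\det\bigl(\lambda-T_k(a,b)\bigr)\qquad\text{for every }\xi\in\mathbb C^N,
\end{equation}
that is, $t^{k+1}$ may be replaced by any monic polynomial of degree $k+1$. We are free to choose $\xi$.

\section{Values at the roots}\label{sec:values}

In this section the $\xi_i$ are distinct and $\pi=\pi_\xi$. The advantage of distinct roots is that, in terms of values at the roots, the composite $\rho_\xi\delta$ becomes trivial: it only reads off the values on the diagonal.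

Recall Lagrange interpolation: the polynomial $\ell_l(t)=\prod_{m\ne l}\frac{t-\xi_m}{\xi_l-\xi_m}$ lies in $\mathcal P$, is $1$ at $\xi_l$ and $0$ at the other roots, and $g=\sum_l g(\xi_l)\ell_l$ for all $g\in\mathcal P$. For $i\ne j$ in $[N]$ put
\[
\omega_{ij}=\frac{\xi_i}{\xi_i-\xi_j},\qquad\text{so that }\ \omega_{ij}+\omega_{ji}=1 .
\]

\begin{lemma}\label{lem:values}
For $h\in\mathcal P\otimes\mathcal P$ and $i,j\in[N]$ we have $(\Theta_\xi h)(\xi_i,\xi_j)=\sum_{l=1}^NC(i,j;l)\,h(\xi_l,\xi_l)$, where
\begin{align*}
&C(i,j;i)=\omega_{ij},\quad C(i,j;j)=\omega_{ji},\quad C(i,j;l)=0\ \ (l\ne i,j) &&\text{if } i\ne j,\\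
&C(i,i;i)=1+\sum_{m\ne i}\omega_{im},\quad C(i,i;l)=\omega_{il}\,\frac{\pi'(\xi_i)}{\pi'(\xi_l)}\ \ (l\ne i).
\end{align*}
\end{lemma}

\begin{proof}
Let $g=\rho_\xi\delta h$. Since $\delta h-g$ is divisible by $\pi$, we have $g(\xi_l)=h(\xi_l,\xi_l)$. For $i\neq j$,
\[
\kappa(g)(\xi_i,\xi_j)=\frac{\xi_ig(\xi_i)-\xi_jg(\xi_j)}{\xi_i-\xi_j}=\omega_{ij}\,g(\xi_i)+\omega_{ji}\,g(\xi_j).
\]
For $i=j$, \eqref{eq:kappa} gives $\kappa(g)(\xi_i,\xi_i)=g(\xi_i)+\xi_i\sum_l g(\xi_l)\,\ell_l'(\xi_i)$. Since $\ell_i(\xi_i)=1$, the logarithmic derivative gives $\ell_i'(\xi_i)=\sum_{m\ne i}1/(\xi_i-\xi_m)$. For $l\neq i$, differentiate $\pi(t)=\pi'(\xi_l)(t-\xi_l)\ell_l(t)$ at $t=\xi_i$, where $\ell_l$ vanishes: $\pi'(\xi_i)=\pi'(\xi_l)(\xi_i-\xi_l)\ell_l'(\xi_i)$.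
\end{proof}

For $f\in W$, $\mathbf i\in[N]^a$ and $\mathbf j\in[N]^b$ write $f[\mathbf i;\mathbf j]=f(\xi_{i_1},\dots,\xi_{i_a};\xi_{j_1},\dots,\xi_{j_b})$. Interpolation in each variable shows that $f\mapsto f[\,\cdot\,;\cdot\,]$ is an isomorphism from $W$ onto the functions on $[N]^a\times[N]^b$, compatible with permutations. So $F$ corresponds to the functions that are antisymmetric in the entries of $\mathbf i$ and in the entries of $\mathbf j$. Such a function vanishes when $\mathbf i$ or $\mathbf j$ has a repeated entry, and its values at increasing lists are free parameters. Call a pair $\nu=(A,B)$ of subsets of $[N]$ with $|A|=a$, $|B|=b$ a \emph{configuration}, and let $f\langle\nu\rangle=f[\mathbf i;\mathbf j]$ with $\mathbf i,\mathbf j$ the increasing lists of $A,B$. The numbers $f\langle\nu\rangle$ are coordinates on $F$. In these coordinates an operator $L$ on $F$ has the matrix $L[\nu,\nu']$ defined by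
\[
(Lf)\langle\nu\rangle=\sum_{\nu'}L[\nu,\nu']\,f\langle\nu'\rangle .
\]
Since $\Theta^{(p,q)}_\xi$ commutes with evaluation of the other variables, Lemma~\ref{lem:values} gives
\begin{equation}\label{eq:onepair}
(\Theta_\xi^{(p,q)}f)[\mathbf i;\mathbf j]=\sum_{l=1}^NC(i_p,j_q;l)\;f[\mathbf i^{\,p\to l};\mathbf j^{\,q\to l}],
\end{equation}
where $\mathbf i^{\,p\to l}$ is $\mathbf i$ with its $p$-th entry replaced by $l$. In words, both entries of the chosen pair move to a common site $l$. For $f\in F$ the value on the right is $0$ or $\pm f\langle\nu'\rangle$, with a sorting sign that does not depend on $\xi$.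

\begin{example}\label{ex:N2}
The whole argument is visible for $N=2$. Put $\alpha=\omega_{12}$ and $\beta=\omega_{21}$, so $\alpha+\beta=1$, and note $\pi'(\xi_1)=-\pi'(\xi_2)$. For $\xi=(s,s^2)$ we have $\alpha=1/(1-s)\to0$ and $\beta\to1$ as $s\to\infty$.

For $a=b=1$, with the configurations in the order $(\{1\},\{2\})$, $(\{2\},\{1\})$, $(\{1\},\{1\})$, $(\{2\},\{2\})$, Lemma~\ref{lem:values} gives
\[
H_\xi=\begin{pmatrix}0&0&\alpha&\beta\\0&0&\alpha&\beta\\0&0&1+\alpha&-\alpha\\0&0&-\beta&1+\beta\end{pmatrix},\qquad
\begin{pmatrix}1+\alpha&-\alpha\\-\beta&1+\beta\end{pmatrix}\longrightarrow\begin{pmatrix}1&0\\-1&2\end{pmatrix}.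
\]
The matrix is block triangular with respect to $|A\cap B|$. The lower block has trace $3$ and determinant $2$ for all $\xi$, and its limit displays the eigenvalues $1,2$ at the configurations with $A\cap B=\{1\}$, $\{2\}$.

For $a=1$, $b=2$ we have $\mathbf j=(1,2)$, and $f[i;1,1]=f[i;2,2]=0$. By \eqref{eq:onepair} with $q=1$ and $q=2$,
\begin{align*}
(H_\xi f)[1;1,2]&=(1+\alpha)f[1;1,2]+\beta f[2;1,2],\\
(H_\xi f)[2;1,2]&=\alpha f[1;1,2]+(1+\beta)f[2;1,2],
\end{align*}
and the matrix tends to $\left(\begin{smallmatrix}1&1\\0&2\end{smallmatrix}\right)$, in agreement with Example~\ref{ex:full} (with the roles of $a$ and $b$ exchanged).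
\end{example}

In the first limit the off-diagonal entry leads from the row with $A\cap B=\{2\}$ to the column with $A\cap B=\{1\}$; in the second it leads the other way. So $e_1(A\cap B)$ cannot be the order that makes the limit triangular. What decreases in the first case is $e_1(A\cup B)$, while $A\triangle B$ is fixed; in the second case it is $e_1(A\triangle B)$, while $A\cup B$ is fixed. We therefore define the \emph{height}
\[
\operatorname{ht}(A,B)=e_1(A\cup B)+e_1(A\triangle B).
\]

\section{Separating the roots: proof of Theorem~\ref{thm:main}}\label{sec:limit}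

From now on $\xi=\xi(s)=(s,s^2,\dots,s^N)$ with real $s>1$. As $s\to\infty$,
\begin{equation}\label{eq:limits}
\omega_{ij}=\frac1{1-s^{\,j-i}}\longrightarrow\begin{cases}1,&j<i,\\0,&j>i,\end{cases}\qquad\qquad C(i,i;i)\longrightarrow 1+(i-1)=i .
\end{equation}
One difficulty does not appear for $N=2$: the ratios $\pi'(\xi_i)/\pi'(\xi_l)$ can diverge. For $N=3$, $\pi'(\xi_3)=(s^3-s)(s^3-s^2)$ grows like $s^6$ and $\pi'(\xi_1)=(s-s^2)(s-s^3)$ like $s^5$, so $C(3,3;1)$ grows like $s$. Such a ratio occurs only when the site $i$ is vacated and the site $l$ becomes occupied, so a diagonal change of coordinates removes it. Put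
\[
\gamma(A,B)=\prod_{i\in A\cup B}\pi'(\xi_i)\neq0 .
\]

\begin{lemma}\label{lem:limit}
Let $L_s$ $(s>1)$ be operators on $F$ with the same characteristic polynomial $\chi$, and let $L_s[\nu,\nu']$ be the matrix of $L_s$ in the coordinates attached to $\xi(s)$. Write $\nu=(A,B)$, $\nu'=(A',B')$. Suppose that
\begin{itemize}
\item[(a)] $L_s[\nu,\nu']=0$ whenever $|A'\cap B'|<|A\cap B|$;
\item[(b)] whenever $|A'\cap B'|=|A\cap B|$, the limit $\Lambda[\nu,\nu']=\lim_{s\to\infty}L_s[\nu,\nu']\,\gamma(\nu')/\gamma(\nu)$ exists, and it is $0$ unless $\nu'=\nu$ or $\operatorname{ht}(\nu')<\operatorname{ht}(\nu)$.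
\end{itemize}
Then $\chi(\lambda)=\prod_\nu(\lambda-\Lambda[\nu,\nu])$.
\end{lemma}

\begin{proof}
By (a) the matrix is block triangular when the configurations are ordered by $d=|A\cap B|$, so $\chi$ is the product of the characteristic polynomials of the diagonal blocks $M_d(s)$. Multiplying the entry at $(\nu,\nu')$ by $\gamma(\nu')/\gamma(\nu)$ conjugates $M_d(s)$ by an invertible diagonal matrix; call the result $\widetilde M_d(s)$. Then $\chi(\lambda)=\prod_d\det(\lambda-\widetilde M_d(s))$ for all $s>1$. By (b), $\widetilde M_d(s)$ converges to a matrix that is triangular when the configurations are ordered by height. The determinant is continuous in the entries and $\chi$ is constant, so we may pass to the limit.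
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:allxi} it suffices to verify (a) and (b) for $L_s=H_{\xi(s)}|_F$ with $\Lambda[\nu,\nu]=e_1(A\cap B)$. Fix a row $\nu=(A,B)$ with increasing lists $\mathbf i,\mathbf j$. Put $D=A\cap B$, $d=|D|$ and $S=A\triangle B$. We go through the terms of \eqref{eq:onepair} for a pair $(p,q)$, with $i=i_p\in A$ and $j=j_q\in B$. Write $g_l=f[\mathbf i^{\,p\to l};\mathbf j^{\,q\to l}]$, and let $\nu'=(A',B')$ be the configuration at which $g_l$ evaluates $f$ when there is no repetition, with $D'=A'\cap B'$ and $S'=A'\triangle B'$.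

\emph{Case 1: $i=j$.} Then $i\in D$, and each element of $D$ arises from exactly one pair $(p,q)$. The term $l=i$ is $C(i,i;i)f\langle\nu\rangle$, and its coefficient tends to $i$. If $l\neq i$ and $l\in A\cup B$, then $l$ is repeated in one of the new lists and $g_l=0$. If $l\notin A\cup B$, then $i$ is replaced by $l$ in $A$, $B$, $D$ and $A\cup B$. So $|D'|=d$, $S'=S$, and $\gamma(\nu')/\gamma(\nu)=\pi'(\xi_l)/\pi'(\xi_i)$. The rescaled coefficient is $\pm\omega_{il}$. Its limit is nonzero only if $l<i$, and then the height drops by $i-l$.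

\emph{Case 2: $i\neq j$.} The contribution is $\omega_{ij}g_i+\omega_{ji}g_j$ with $g_i=f[\mathbf i;\mathbf j^{\,q\to i}]$ and $g_j=f[\mathbf i^{\,p\to j};\mathbf j]$. If $i\in D$, then $i$ occurs in $\mathbf j$ at a position other than $q$, so $g_i=0$. For the same reason $g_j=0$ if $j\in D$. There are four subcases.
\begin{itemize}
\item[(2a)] $i,j\in D$. There is no contribution.
\item[(2b)] $i\in D$, $j\in B\setminus A$. Only $\omega_{ji}g_j$ remains. Here $A'=(A\setminus\{i\})\cup\{j\}$ and $B'=B$, so $D'=(D\setminus\{i\})\cup\{j\}$ has size $d$, the union $A\cup B$ and $\gamma$ are unchanged, and $S'=(S\setminus\{j\})\cup\{i\}$. The limit of $\omega_{ji}$ is nonzero only if $i<j$, and then the height drops by $j-i$.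
\item[(2c)] $i\in A\setminus B$, $j\in D$. Only $\omega_{ij}g_i$ remains. Here $A'=A$ and $B'=(B\setminus\{j\})\cup\{i\}$, so $D'=(D\setminus\{j\})\cup\{i\}$ has size $d$, the union and $\gamma$ are unchanged, and $S'=(S\setminus\{i\})\cup\{j\}$. The limit of $\omega_{ij}$ is nonzero only if $j<i$, and then the height drops by $i-j$.
\item[(2d)] $i\in A\setminus B$, $j\in B\setminus A$. For $g_i$ we have $D'=D\cup\{i\}$, and for $g_j$ we have $D'=D\cup\{j\}$. Both have size $d+1$.
\end{itemize}
In every case $|D'|\ge d$, which is (a). The terms with $|D'|=d$ have convergent rescaled coefficients, and those with nonzero limit either lower the height or are the terms $l=i$ of Case~1. This is (b), and the latter terms add up to $\Lambda[\nu,\nu]=\sum_{i\in D}i$.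
\end{proof}

Antisymmetry was used to discard the terms $g_l$ with a repetition: $l\in(A\cup B)\setminus\{i\}$ in Case~1, and $g_i$ or $g_j$ in (2a)--(2c).

\section{A commuting family}\label{sec:family}

The eigenvalue $e_1(D)$ does not determine $D=A\cap B$: the sets $\{3\}$ and $\{1,2\}$ have the same sum. All elementary symmetric functions together do. Let $e_c(D)$ be the sum of $\prod_{i\in X}i$ over the $c$-element subsets $X$ of $D$, with $e_0(D)=1$. In the proof above $e_1(D)$ came from letting $\Theta$ act on one pair of variables sitting at a common site $i$, which gave the factor $i$. To obtain $e_c(D)$, we let $\Theta$ act on $c$ disjoint pairs at once.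

A \emph{matching} $\mu$ of size $c$ is a set of $c$ pairs $(p,q)\in[a]\times[b]$ with distinct $p$'s and distinct $q$'s. Put
\[
\Theta_{\mu,\xi}=\prod_{(p,q)\in\mu}\Theta^{(p,q)}_\xi,\qquad E_{c,\xi}=\sum_{|\mu|=c}\Theta_{\mu,\xi}\qquad(c\ge0).
\]
The factors of $\Theta_{\mu,\xi}$ commute, as they act on disjoint sets of variables. The group $S_a\times S_b$ permutes the matchings of size $c$, so $E_{c,\xi}$ commutes with it and preserves $F$. Let $E_c=E_{c,0}|_{F}$, identified with its matrix in the basis $f_{U,V}$. Then $E_0=\mathrm{Id}$, $E_1=T_k(a,b)$, and $E_c=0$ for $c>\min(a,b)$. In graph terms, the computation in Lemma~\ref{lem:model} shows that $E_c$ performs simultaneous moves $(u_r,v_r,z_r)$ with $u_r+v_r\le k$ on $c$ disjoint pairs, the sign being that of the permutations that sort the two new lists. Give $W$ the Hermitian inner product in which the monomials are orthonormal.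

\begin{theorem}\label{thm:family}
Let $k\ge0$ and $0\le a,b\le N$.
\begin{itemize}
\item[(i)] For all $\xi\in\mathbb C^N$ and all scalars $\tau_c$,
\[
\det\Bigl(\lambda-\sum_c\tau_cE_{c,\xi}\big|_{F_{a,b}}\Bigr)=\prod_{(A,B)}\Bigl(\lambda-\sum_c\tau_c\,e_c(A\cap B)\Bigr),
\]
the product running over all $A,B\subseteq[N]$ with $|A|=a$, $|B|=b$.
\item[(ii)] The matrices $E_1,E_2,\dots$ are real symmetric and commute. There is an orthogonal decomposition $F_{a,b}=\bigoplus_{D\subseteq[N]}F^D$ such that $E_c=e_c(D)$ on $F^D$ for all $c$. In particular $T_k(a,b)=\sum_{i\in D}i$ on $F^D$. Moreover, with $d=|D|$,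
\[
\dim F^D=\#\{(A,B):A\cap B=D\}=\frac{(N-d)!}{(a-d)!\,(b-d)!\,(N-a-b+d)!},
\]
read as $0$ if the argument of a factorial is negative. Distinct $D$ have distinct joint eigenvalues.
\item[(iii)] For $c\ge0$ let $\mathcal K_c(a,b)$ be the space of all $f\in F_{a,b}$ with
\[
f\big|_{x_r=y_r=t_r\ (1\le r\le c+1)}\equiv0\mod (t_1^N,\dots,t_{c+1}^N)
\]
if $c+1\le\min(a,b)$, and let $\mathcal K_c(a,b)=F_{a,b}$ otherwise; put $\mathcal K_{-1}(a,b)=0$. Then $\mathcal K_c(a,b)=\bigoplus_{|D|\le c}F^D$. Hence
\[
\sum_{a,b}\dim\bigl(\mathcal K_c(a,b)/\mathcal K_{c-1}(a,b)\bigr)x^ay^b=\binom Nc(xy)^c(1+x+y)^{N-c}.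
\]
For $c=0$: the dimension of $\ker T_k(a,b)$ is the coefficient of $x^ay^b$ in $(1+x+y)^{k+1}$.
\end{itemize}
\end{theorem}

\begin{example}\label{ex:22}
Let $N=a=b=2$. Then $F$ is spanned by $f=(x_1-x_2)(y_1-y_2)=x_1y_1-x_1y_2-x_2y_1+x_2y_2$, and the theorem predicts $E_2f=e_2(\{1,2\})f=2f$. The matching $\{(1,1),(2,2)\}$ kills $x_1y_1$ and $x_2y_2$ and sends each of $x_1y_2$, $x_2y_1$ to $(x_1+y_1)(x_2+y_2)$. The matching $\{(1,2),(2,1)\}$ kills $x_1y_2$ and $x_2y_1$ and sends each of $x_1y_1$, $x_2y_2$ to $(x_1+y_2)(x_2+y_1)$. So $E_2f=2(x_1+y_2)(x_2+y_1)-2(x_1+y_1)(x_2+y_2)=2f$.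
\end{example}

\section{Characteristic polynomials: proof of Theorem~\ref{thm:family}(i)}\label{sec:charpoly}

By Lemma~\ref{lem:iso} the characteristic polynomial of $L_\xi=\sum_c\tau_cE_{c,\xi}|_F$ does not depend on $\xi$. So it suffices to verify conditions (a) and (b) of Lemma~\ref{lem:limit} for each $E_{c,\xi(s)}|_F$, with diagonal limits $e_c(A\cap B)$; both conditions then pass to the linear combination $L_{\xi(s)}$.

Fix $c$ and a row $\nu=(A,B)$ with increasing lists $\mathbf i,\mathbf j$, and put $D=A\cap B$, $d=|D|$, $S=A\triangle B$. For $e=(p,q)\in\mu$ write $i_e=i_p$ and $j_e=j_q$. Applying \eqref{eq:onepair} once for each of the disjoint pairs gives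
\begin{equation}\label{eq:manypairs}
(\Theta_{\mu,\xi}f)[\mathbf i;\mathbf j]=\sum_{l\in[N]^\mu}\ \prod_{e\in\mu}C(i_e,j_e;l_e)\;f[\mathbf i^{\,l};\mathbf j^{\,l}],
\end{equation}
where $\mathbf i^{\,l},\mathbf j^{\,l}$ arise by replacing the $p$-th entry of $\mathbf i$ and the $q$-th entry of $\mathbf j$ by $l_e$, for all $e=(p,q)\in\mu$.

The new difficulty is that one pair can vacate a site for another, so terms that vanished in the proof of Theorem~\ref{thm:main} now survive. In Example~\ref{ex:22}, with $\alpha,\beta$ as in Example~\ref{ex:N2} and $\mathbf i=\mathbf j=(1,2)$, the matching $\{(1,1),(2,2)\}$ contributes $(1+\alpha)(1+\beta)f[1,2;1,2]+\alpha\beta f[2,1;2,1]$, and the matching $\{(1,2),(2,1)\}$, whose pairs are both of type (2a), contributes $\alpha\beta f[1,2;2,1]+\beta\alpha f[2,1;1,2]$. The total coefficient is $(1+\alpha)(1+\beta)+\alpha\beta-2\alpha\beta=2$, and each of the new terms $\pm\alpha\beta$ tends to $0$. To organize such interactions we record which sites are linked by $\mu$.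

\subsection*{The digraph of a matching}
Let $\Gamma$ be the digraph on $A\cup B$ with an arc from its \emph{tail} $i_e\in A$ to its \emph{head} $j_e\in B$ for each $e\in\mu$. The lists have distinct entries and $\mu$ is a matching, so all out-degrees and in-degrees are at most $1$. The components that contain an arc are therefore loops (at sites of $D$), cycles of length at least $2$ (inside $D$), and paths $v_0\to v_1\to\dots\to v_m$ with $m\ge1$, $v_0\in A$, $v_m\in B$ and $v_1,\dots,v_{m-1}\in D$. Let $A_0$ be the set of sites of $A$ with no outgoing arc and $B_0$ the set of sites of $B$ with no incoming arc; these are the entries of $\mathbf i$ and of $\mathbf j$ that are not replaced. Then $D_0=A_0\cap B_0$ is the set of sites of $D$ on no arc, and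
\begin{equation}\label{eq:A0B0}
A_0\triangle B_0=\{\text{sites of $S$ on no arc}\}\cup\{\text{ends $v_0$, $v_m$ of paths that lie in $D$}\}.
\end{equation}
Indeed, a site of $A_0\setminus B_0$ either lies in $A\setminus B$, and then it has no incoming and no outgoing arc, or it lies in $D$ and has an incoming but no outgoing arc, and then it is the end $v_m$ of a path. Conversely both kinds of sites lie in $A_0\setminus B_0$. Exchanging the roles of $A$ and $B$ and reversing the arcs describes $B_0\setminus A_0$.

\subsection*{Admissible terms}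
Call a term $(\mu,l)$ of \eqref{eq:manypairs} \emph{admissible} if $l_e\in\{i_e,j_e\}$ for every arc $e$ that is not a loop, and both $\mathbf i^{\,l}$ and $\mathbf j^{\,l}$ have distinct entries. Other terms vanish, by Lemma~\ref{lem:values} or by antisymmetry. For an admissible term let $Z=\{l_e:e\in\mu\}$ and let $\nu'=(A',B')$ be the new configuration. Distinctness says that $|Z|=c$ and that $Z$ is disjoint from $A_0$ and from $B_0$. As $A'=A_0\cup Z$ and $B'=B_0\cup Z$,
\begin{equation}\label{eq:newsets}
A'\cap B'=D_0\sqcup Z,\qquad A'\triangle B'=A_0\triangle B_0,\qquad A'\cup B'=(A_0\cup B_0)\sqcup Z .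
\end{equation}
Each arc of a path or cycle chooses its tail or its head as $l_e$. If an arc chooses its head, the next arc cannot choose its tail, since that is the same site and the $l_e$ are distinct. So once an arc chooses its head, all later arcs do. Consequently:
\begin{itemize}
\item on a cycle, all arcs choose the tail or all arcs choose the head;
\item on a path with $v_0\in D$, we have $v_0\in B_0$, so $v_0\notin Z$; the first arc chooses its head, and hence all arcs do;
\item on a path with $v_m\in D$, we have $v_m\in A_0$, so $v_m\notin Z$; the last arc chooses its tail, and hence all arcs do.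
\end{itemize}
In particular no path has both ends in $D$.

\subsection*{Condition (a)}
By \eqref{eq:newsets}, $|A'\cap B'|=|D_0|+c$, and $c$ is the number of arcs. On the other hand $d$ is $|D_0|$ plus the number of sites of $D$ on arcs. A loop or cycle has as many sites in $D$ as arcs. A path with $m$ arcs has $m-1$ interior sites and at most one end in $D$. Therefore $|A'\cap B'|\ge d$, with equality if and only if every path has exactly one end in $D$.

\subsection*{Condition (b)}
Consider an admissible term with $|A'\cap B'|=d$. Each path is of \emph{head type} ($v_0\in D$, $v_m\in B\setminus A$, all arcs choose the head) or of \emph{tail type} ($v_0\in A\setminus B$, $v_m\in D$, all arcs choose the tail). The occupation of the sites of a path changes as follows, with $\bullet$ for membership and $\circ$ for nonmembership: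
\[
\begin{array}{c|ccc}
\text{head type}&v_0&v_1,\dots,v_{m-1}&v_m\\\hline
A\to A'&\bullet\to\circ&\bullet\to\bullet&\circ\to\bullet\\
B\to B'&\bullet\to\bullet&\bullet\to\bullet&\bullet\to\bullet
\end{array}
\qquad
\begin{array}{c|ccc}
\text{tail type}&v_0&v_1,\dots,v_{m-1}&v_m\\\hline
A\to A'&\bullet\to\bullet&\bullet\to\bullet&\bullet\to\bullet\\
B\to B'&\circ\to\bullet&\bullet\to\bullet&\bullet\to\circ
\end{array}
\]
For $m=1$ these are the cases (2b) and (2c). The sites of $S$ that lie on arcs are the ends of paths outside $D$. So by \eqref{eq:A0B0} and \eqref{eq:newsets}, $A'\triangle B'$ arises from $S$ by replacing, for each path, its end outside $D$ by its end in $D$.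

Let $X\subseteq D$ be the set of sites that carry a loop, and write $l(i)=l_e$ for the loop $e$ at $i\in X$. The set $A_0\cup B_0$ consists of the sites on no arc and the ends of paths in $D$, and $Z$ consists of $l(X)$, all sites on cycles, and on each path all sites except the end in $D$. So \eqref{eq:newsets} gives the disjoint union
\[
A'\cup B'=\bigl((A\cup B)\setminus X\bigr)\sqcup l(X),\qquad\text{and}\qquad \frac{\gamma(\nu')}{\gamma(\nu)}=\prod_{i\in X}\frac{\pi'(\xi_{l(i)})}{\pi'(\xi_i)} .
\]
Rescaling thus turns the factor $C(i,i;l(i))$ of a loop with $l(i)\ne i$ into $\omega_{i,l(i)}$ and leaves all other factors unchanged. By \eqref{eq:limits} every factor of the rescaled coefficient has a finite limit: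
\begin{itemize}
\item an arc $v\to v'$ with $v\ne v'$ that chooses its head has the factor $\omega_{v'v}$, with limit $1$ if $v<v'$ and $0$ otherwise;
\item an arc $v\to v'$ with $v\neq v'$ that chooses its tail has the factor $\omega_{vv'}$, with limit $1$ if $v>v'$ and $0$ otherwise;
\item a loop at $i$ has limit $i$ if $l(i)=i$, limit $1$ if $l(i)<i$, and limit $0$ if $l(i)>i$.
\end{itemize}
Suppose the limit of the product is nonzero. Then there is no cycle, since its sites would have to increase strictly, or decrease strictly, all the way around. On a path of head type $v_0<\dots<v_m$, and $v_m$ is replaced by $v_0$ in $S$. On a path of tail type $v_0>\dots>v_m$, and $v_0$ is replaced by $v_m$ in $S$. For loops $l(i)\le i$. Altogether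
\[
\operatorname{ht}(\nu)-\operatorname{ht}(\nu')=\sum_{i\in X}\bigl(i-l(i)\bigr)+\sum_{\text{paths}}|v_m-v_0|\ \ge\ 0,
\]
with equality only if there are no paths and $l(i)=i$ for all $i\in X$. In that case all $c$ arcs are loops, $|X|=c$, and the term is $\prod_{i\in X}C(i,i;i)\cdot f\langle\nu\rangle$, whose coefficient tends to $\prod_{i\in X}i$. Each $c$-element subset $X$ of $D$ is the set of loops of exactly one such matching. This proves (b) with $\Lambda[\nu,\nu]=e_c(D)$, and with it part (i). \hfill$\square$

\section{Joint eigenspaces and kernels: proof of Theorem~\ref{thm:family}(ii), (iii)}\label{sec:commute}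

Part (i) says that the eigenvalues of a linear combination of the $E_c$ depend linearly on the coefficients, as they would for commuting matrices. For symmetric matrices this property conversely forces commutation. Symmetry cannot be dropped: the matrices $\left(\begin{smallmatrix}1&0\\0&0\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\right)$ have the property, being triangular, and do not commute. This is why we now return to $\xi=0$.

\begin{lemma}\label{lem:commute}
Let $X,Y$ be real symmetric $n\times n$ matrices, and let $\alpha_1,\dots,\alpha_n,\beta_1,\dots,\beta_n$ be real numbers such that $\det(\lambda-\tau X-\tau'Y)=\prod_\nu(\lambda-\tau\alpha_\nu-\tau'\beta_\nu)$ for all real $\tau,\tau'$. Then $XY=YX$.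
\end{lemma}

\begin{proof}
The $\alpha_\nu$ are the eigenvalues of $X$, and the $\beta_\nu$ those of $Y$. After a real orthogonal change of basis, $X$ is diagonal, and $Y$ splits into symmetric diagonal blocks $Y_{\alpha\alpha}$ and off-diagonal blocks $Y_{\alpha\alpha'}$, indexed by the distinct eigenvalues of $X$. We show that the off-diagonal blocks vanish.

Fix an eigenvalue $\alpha$ of multiplicity $m$ and split the space into the $\alpha$-eigenspace of $X$ and its orthogonal complement, with $X=\alpha\oplus X'$ and $Y=\left(\begin{smallmatrix}Y_{\alpha\alpha}&Y_{12}\\Y_{21}&Y'\end{smallmatrix}\right)$. Take $\tau=1$, $\tau'=\epsilon\ne0$, $\lambda=\alpha+\epsilon\eta$, and divide the first $m$ rows by $\epsilon$: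
\[
\det\begin{pmatrix}\eta-Y_{\alpha\alpha}&-Y_{12}\\-\epsilon Y_{21}&\alpha-X'+\epsilon(\eta-Y')\end{pmatrix}=\prod_{\alpha_\nu=\alpha}(\eta-\beta_\nu)\prod_{\alpha_\nu\ne\alpha}\bigl(\alpha-\alpha_\nu+\epsilon(\eta-\beta_\nu)\bigr).
\]
Let $\epsilon\to0$. The left side tends to $\det(\eta-Y_{\alpha\alpha})\det(\alpha-X')$, and $\det(\alpha-X')=\prod_{\alpha_\nu\neq\alpha}(\alpha-\alpha_\nu)\ne0$ cancels. So $Y_{\alpha\alpha}$ has the eigenvalues $\beta_\nu$ with $\alpha_\nu=\alpha$.

For a real matrix $Z$ let $\|Z\|^2$ be the sum of the squares of its entries; if $Z$ is symmetric, $\|Z\|^2=\operatorname{tr}Z^2$ is the sum of the squares of its eigenvalues. Hence $\sum_\alpha\|Y_{\alpha\alpha}\|^2=\sum_\nu\beta_\nu^2=\|Y\|^2=\sum_{\alpha,\alpha'}\|Y_{\alpha\alpha'}\|^2$, and $Y_{\alpha\alpha'}=0$ for $\alpha\neq\alpha'$. Since $X$ is scalar on each block, $XY=YX$.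
\end{proof}

We use two standard facts: commuting real symmetric matrices have a common orthonormal eigenbasis, and a positive semidefinite operator $X$ with $\langle Xf,f\rangle=0$ satisfies $Xf=0$.

\begin{proof}[Proof of (ii)]
In the monomial basis of $\mathcal P\otimes\mathcal P$, \eqref{eq:theta0} says that $\Theta_0$ is the all-ones matrix on $\{x^iy^j:i+j=m\}$ for each $m\le k$, and $0$ on the monomials with $i+j>k$. So $\Theta_0$ is real symmetric and positive semidefinite, and so is $\Theta^{(p,q)}_0$ on $W$, a direct sum of copies of $\Theta_0$. The factors of $\Theta_{\mu,0}$ commute; in a common eigenbasis their product is diagonal with nonnegative entries, so $\Theta_{\mu,0}$ is real symmetric and positive semidefinite, and so is $E_{c,0}$. The $f_{U,V}$ have real coefficients, are orthogonal, and all have norm $\sqrt{a!\,b!}$. Hence the matrices $E_c$ are real symmetric. By (i), Lemma~\ref{lem:commute} applies to $X=E_c$, $Y=E_{c'}$ with $\alpha_\nu=e_c(A\cap B)$, $\beta_\nu=e_{c'}(A\cap B)$; so the $E_c$ commute.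

Take a common orthonormal eigenbasis of $E_0,\dots,E_N$, and let $\theta=(\theta_0,\dots,\theta_N)$ run through the vectors of joint eigenvalues of its members. Put $e(D)=(e_0(D),\dots,e_N(D))$. By (i), for every $\tau$ the multiset of the numbers $\sum_c\tau_c\theta_c$ equals the multiset of the numbers $\sum_c\tau_ce_c(A\cap B)$. Only finitely many vectors $\theta$ and $e(D)$ occur. Choose $\tau$ outside the finitely many hyperplanes orthogonal to their nonzero differences; then $\theta\mapsto\sum_c\tau_c\theta_c$ is injective on these vectors, and so the multiset of the $\theta$ equals the multiset of the $e(A\cap B)$. The vector $e(D)$ determines $D$, because $\sum_ce_c(D)\zeta^c=\prod_{i\in D}(1+i\zeta)$ has the roots $-1/i$, $i\in D$. Let $F^D$ be the span of the basis vectors with $\theta=e(D)$. These spaces are orthogonal with sum $F$, and $\dim F^D$ is the number of configurations with $A\cap B=D$. (For $c>N$ both $E_c$ and $e_c(D)$ vanish.) Such a configuration amounts to a choice of disjoint sets $A\setminus D$ and $B\setminus D$ of sizes $a-d$ and $b-d$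 among the $N-d$ sites outside $D$, leaving $N-a-b+d$ sites empty. This is the stated multinomial coefficient.
\end{proof}

\begin{proof}[Proof of (iii)]
If $c+1>\min(a,b)$, then $F^D=0$ for $|D|>c$ by the dimension formula, and both sides equal $F$. Let $c+1\le\min(a,b)$. We compute $\ker E_{c+1}$ in two ways.

First, the elements of $D$ are positive, so $e_{c+1}(D)=0$ if and only if $|D|\le c$. By (ii), $\ker E_{c+1}=\bigoplus_{|D|\le c}F^D$.

Second, let $f\in F$. If $E_{c+1}f=0$, then $\sum_{|\mu|=c+1}\langle\Theta_{\mu,0}f,f\rangle=0$ with nonnegative summands, so $\Theta_{\mu,0}f=0$ for every $\mu$ of size $c+1$; the converse is immediate. From $\Theta_0=\kappa\rho_0\delta$ we see that $\Theta_{\mu,0}$ acts in three steps: set $x_p=y_q=t_e$ for each $e=(p,q)\in\mu$; delete the monomials divisible by some $t_e^N$; apply $\kappa$ in each $t_e$. The last step is injective by \eqref{eq:kappa}, being a tensor product of injective maps. So $\Theta_{\mu,0}f=0$ if and only if the result of the first step lies in the ideal generated by the $t_e^N$. The group $S_a\times S_b$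 acts transitively on the matchings of size $c+1$, conjugates the operators $\Theta_{\mu,0}$ accordingly, and changes $f$ only by a sign. Hence the condition holds for all $\mu$ as soon as it holds for $\mu=\{(r,r):1\le r\le c+1\}$, where it is the definition of $\mathcal K_c(a,b)$. Thus $\ker E_{c+1}=\mathcal K_c(a,b)$.

It follows that $\dim(\mathcal K_c/\mathcal K_{c-1})=\sum_{|D|=c}\dim F^D$ counts the configurations with $|A\cap B|=c$. Summing over $a,b$ with weight $x^ay^b$, each of the $\binom Nc$ choices of $D$ contributes $(xy)^c$ for its own sites and $1+x+y$ for each of the other $N-c$ sites. For $c=0$ we have $\ker T_k(a,b)=F^{\emptyset}=\mathcal K_0(a,b)$, since $e_1(D)=0$ only for $D=\emptyset$.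
\end{proof}

\begin{thebibliography}{1}

\bibitem{MIE}
\emph{Matrices With Integer Eigenvalues},
\texttt{https://u.cs.biu.ac.il/\textasciitilde radin/\allowbreak slides/\allowbreak matrices\_integer\_ev\_Berman\_111117.pdf}

\end{thebibliography}
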